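# Signs in fully automatic copies of the integers

## 1. The integers in base $-2$

Write integers in base $-2$ with digits $0,1$, lowest digit first: a word $x_0x_1\cdots x_{k-1}$ over $\{0,1\}$ with last letter $1$ stands for $\sum_{j<k}x_j(-2)^j$, and the empty word stands for $0$. By hand:

- length 1: $1\mapsto 1$;
- length 2: $01\mapsto -2$, $\;11\mapsto 1-2=-1$;
- length 3: $001\mapsto 4$, $\;101\mapsto 5$, $\;011\mapsto -2+4=2$, $\;111\mapsto 1-2+4=3$.

Let $I_n$ be the set of values of words of length at most $n$. Then $I_0=\{0\}$, $I_1=\{0,1\}$, $I_2=\{-2,\dots,1\}$, $I_3=\{-2,\dots,5\}$, $I_4=\{-10,\dots,5\}$. In general $I_n$ consists of $2^n$ consecutive integers, and $I_{n+1}=I_n\cup(I_n+(-2)^n)$ glues a disjoint translate to its right end if $n$ is even and to its left end if $n$ is odd. So every integer has exactly one word. We also see the sign: $0\in I_n$ for all $n$, so the elements of length exactly $n+1$, which form $I_n+(-2)^n$, are all to the right of $0$ if $n$ is even and all to the left if $n$ is odd. *An integer is positive if and only if its word has odd length.*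

Addition can be checked by a finite automaton reading three words in parallel. To check $x+y=z$, keep a carry $\gamma_0=0$, $\gamma_{j+1}=(\gamma_j+x_j+y_j-z_j)/(-2)$, demand that it stays an integer, and demand that it ends at $0$; missing digits count as $0$. Since $|x_j+y_j-z_j|\le 2$, induction gives $|\gamma_j|\le 2$, so finitely many states suffice. For $3+(-1)=2$ the words are $111$, $11$, $011$. The carries are $\gamma_1=(0+1+1-0)/(-2)=-1$, then $\gamma_2=(-1+1+1-1)/(-2)=0$, then $\gamma_3=(0+1+0-1)/(-2)=0$. Accepted.

Here is a second system. Let $0$ be the empty word, and let $x\ne0$ be a sign letter $+$ or $-$ followed by the binary digits of $|x|$, lowest first. Again addition can be checked by an automaton. Now the sign sits in the first letter, while in base $-2$ it is the parity of the length. In both systems an automaton recognizes the positive numbers, but for quite different reasons. Suppose we are told nothing about an encoding of $\mathbb Z$ except that an automaton checks addition. Must some automaton recognize the positive numbers? This is a problem of Khoussainov, and these notes prove that the answer is yes.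

## 2. Automatic relations and the three theorems

Let $\Sigma$ be a finite alphabet and $\#\notin\Sigma$.

**Definition (convolution, automatic relation).** For $x_1,\dots,x_k\in\Sigma^*$, the word $\mathrm{conv}(x_1,\dots,x_k)$ over $(\Sigma\cup\{\#\})^k$ is obtained by padding each $x_i$ at the end with $\#$ to length $\max_i|x_i|$ and reading the words in parallel. A relation $R\subseteq(\Sigma^*)^k$ is *automatic* if $\{\mathrm{conv}(x_1,\dots,x_k):(x_1,\dots,x_k)\in R\}$ is regular. A function is automatic if its graph is.

For instance, $\mathrm{conv}(111,11,011)=(1,1,0)(1,1,1)(1,\#,1)$. The letters of a convolution are called *columns*, and positions are numbered from $1$.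

**Definition (fully automatic group).** A group $(G,+)$ is *fully automatic* if its domain $G\subseteq\Sigma^*$ is regular and $+:G\times G\to G$ is automatic, i.e. $\{\mathrm{conv}(x,y,z):x,y,z\in G,\ x+y=z\}$ is regular.

Elements *are* words: each element has exactly one word. Both systems of Section 1 are fully automatic groups isomorphic to $\mathbb Z$.

The standard tool is the following fact (Hodgson; Khoussainov–Nerode; Blumensath–Grädel).

**(FO)** Relations that are first-order definable from automatic relations are automatic.

All words are taken over one large finite alphabet, and a number $g\in\mathbb N=\{0,1,2,\dots\}$ is coded as $1^g$. A set of unary words is regular if and only if its set of lengths is eventually periodic. Two examples: the even elements $\{x:\exists y\;y+y=x\}$ form a regular set, and "$x$ has length at most $g$" is an automatic relation between $1^g$ and $x$.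

If $G$ is isomorphic to $\mathbb Z$, fix an isomorphism and identify $G$ with $\mathbb Z$. For $x\in\mathbb Z$ let $\ell(x)$ be the length of its word; $|x|$ is the absolute value.

**Theorem A.** If $(G,+)$ is fully automatic and isomorphic to $\mathbb Z$, then $A=\{x:x>0\}$ is regular. Hence $x<y$ ($\Leftrightarrow y-x\in A$) is an automatic relation.

**Theorem B.** In the situation of Theorem A there are $\theta>1$, $C\ge1$ with $C^{-1}\theta^{\ell(x)}\le|x|\le C\theta^{\ell(x)}$ for all $x\ne0$.

**Theorem C.** (i) If $G$ is fully automatic, $G\cong\mathbb Z\times F$ with $F$ a finite abelian group, and $\varphi:G\to\mathbb Z$ is a nonzero homomorphism, then $\{x:\varphi(x)>0\}$ is regular. (ii) For every $d\ge2$ there is a fully automatic group isomorphic to $\mathbb Z^d$ in which no translation-invariant total order has a regular positive cone.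

So Khoussainov's question, whether there is a fully automatic copy of $\mathbb Z$ with $A$ not regular, has the answer no. (Jain, Khoussainov, Stephan, Teng and Zou showed that the analogous question has a positive answer for groups isomorphic to $\{n/6^m:n\in\mathbb Z,\ m\in\mathbb N\}$ under addition.) Sections 3–11 prove Theorem A, Section 12 proves B, and Section 13 proves C.

## 3. Opposite signs cancel

One might hope to define $A$ by a formula and quote (FO). A formula in $+$ alone cannot do it, because $x\mapsto-x$ is an automorphism of $(\mathbb Z,+)$ and does not preserve $A$. But we have more than $+$: we can also compare lengths of words. Here is a test using both. If $x$ and $y$ have opposite signs and comparable absolute values, then some combination $ax+by$ with small positive integers $a,b$ nearly cancels, and should have a much shorter word. If they have the same sign, $|ax+by|\ge|x|+|y|$, and nothing cancels. In base $-2$, for $x=5$ (word $101$) and $y=-10$ (word $0101$) we get $2x+y=0$, the empty word. For $x=2$, $y=3$ all values $ax+by$ are at least $5$.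

Put $G_n=\{x\in\mathbb Z:\ell(x)\le n\}$. The test works, with bounds on $a,b$ independent of $x,y$, if we know two things: up to a bounded shift of $n$, the set $G_n$ is an interval around $0$; and the sizes of these intervals grow by at most a bounded factor as $n$ grows by $1$. Then equal length implies comparable absolute value, and "much smaller" implies "much shorter". Finally we need to fix the sign of one reference word of each length, and the test itself will do this too, by comparing consecutive lengths.

So the whole problem is to show that $G_n$ looks like an interval. The natural start is to collect what automata say about $G_n$ by pumping.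

## 4. Pumping: doubling, growth and covering

Let $L^0\subseteq\Sigma^*$ be the domain, $q_0\geq 1$ the number of states of a complete DFA for $L^0$, and $M^0$ a complete DFA with state set $Q^0$ for
$$\{\mathrm{conv}(x,y,z)(\#,\#,\#)^j:\ x+y=z,\ j\ge0\}.$$
The sets $G_n$ are finite, and $\bigcup_nG_n=\mathbb Z$. Put
$$c=|Q^0|\ge1,\qquad K_0=1+|\Sigma|^{q_0},\qquad n_*=\max(q_0,\ell(0),\ell(1)).$$
These constants are fixed for the whole proof. For $n\ge n_*$ we have $0,1\in G_n$.

**(4.1) Doubling.** *$\ell(x\pm y)\le\max(\ell(x),\ell(y))+c$; that is, $G_n\pm G_n\subseteq G_{n+c}$.*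

Suppose $z=x+y$ is longer. While $M^0$ reads the more than $c$ columns after position $\max(\ell(x),\ell(y))$, a state repeats. Those columns have the form $(\#,\#,\cdot)$, so cutting out the loop gives an accepted $\mathrm{conv}(x,y,z')$ with $z'$ shorter than $z$. Then $x+y=z'\ne z$, a contradiction. For $z=x-y$ do the same with $\mathrm{conv}(z,y,x)$: cutting gives $z'+y=x$ with $z'\ne z$, a contradiction.

**(4.2) Growth.** *If $n+1\ge q_0$, then $|G_{n+1}|\le K_0|G_n|$.*

Write a word of $L^0$ of length $n+1$ as $uv$ with $|v|=q_0$. While the DFA reads $v$ a state repeats; delete the loop. The result is a word of $L^0$ of length in $[n+1-q_0,n]$ which still begins with $u$, so it determines $u$. Hence at most $|\Sigma|^{q_0}$ words have the same image, and there are at most $|\Sigma|^{q_0}|G_n|$ words of length $n+1$.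

**(4.3) Prefixes.** *Let $P_g$ be the set of length-$g$ prefixes of words in $L^0$. For $g\ge q_0$, $|P_g|\le K_0^{q_0}|G_g|$.*

Each prefix extends to a word of $L^0$ of length at most $g+q_0$ (cut loops after position $g$), and different prefixes give different words. So $|P_g|\le|G_{g+q_0}|\le K_0^{q_0}|G_g|$ by (4.2).

**(4.4) Covering.** *For $n\ge n_*$ and $a\ge0$, $G_{n+a}$ is covered by at most $K_0^{a+c}$ translates $x_i+G_{n+c}$ with $x_i\in G_{n+a}$.*

Take a maximal set of $x_i\in G_{n+a}$ with the sets $x_i+G_n$ pairwise disjoint. They all lie in $G_{n+a}+G_n\subseteq G_{n+a+c}$, which has at most $K_0^{a+c}|G_n|$ elements, so there are at most $K_0^{a+c}$ of them. By maximality, for $x\in G_{n+a}$ the set $x+G_n$ meets some $x_i+G_n$, so $x\in x_i+G_n-G_n\subseteq x_i+G_{n+c}$.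

## 5. Doubling and growth alone do not make intervals

For $n\ge n_*$ let
$$J_n=\min\{j\ge1:j\notin G_n\}\ge2 .$$
So $[0,J_n)\subseteq G_n$, and $J_n$ is nondecreasing and tends to $\infty$. What we want is a bound on $J_{n+1}/J_n$; from this the rest will follow in a few lines (Section 10). A sensible first attempt is to derive the bound from (4.1) and (4.2). It fails, as the following sets show.

Fix $r\ge1$ and $k\ge2$, put $M=2^{k+1}r$, and for $0\le t\le k$ let
$$H_t=\{a+bM:\ |a|\le2^tr,\ |b|\le2^t-1\}.$$
Then $H_0=[-r,r]$, each $H_t$ is symmetric, and $H_t\pm H_t\subseteq H_{t+1}$ because $2(2^t-1)\le2^{t+1}-1$. For $t<k$ we have $|a|\le M/4$, so the pairs $(a,b)$ give distinct elements and $|H_t|=(2^{t+1}r+1)(2^{t+1}-1)$. For all $t<k$, $|H_{t+1}|\le(2^{t+2}r+1)(2^{t+2}-1)\le2\cdot3\,|H_t|$. But at $t=k-1$ the set is an interval $|a|\le M/4$ repeated with period $M$, and its first missing positive number is $M/4+1=2^{k-1}r+1\le2^kr$. At $t=k$ we have $|a|\le M/2$, the gaps close, and $H_k=[-r',r']$ with $r'=M/2+(2^k-1)M=2^kr(2^{k+1}-1)$. The first missing number is multiplied by at least $2^{k+1}-1$ in one step.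

Run this for $k=2$, then for $k=3$ starting from the interval just obtained, then $k=4$, and so on. The resulting sequence $(G_n)$ has union $\mathbb Z$, satisfies $G_n\pm G_n\subseteq G_{n+1}$ and $|G_{n+1}|\le6|G_n|$, and has $J_{n+1}/J_n$ unbounded.

In such a sequence, at the moment of the jump, $G_n$ looks like a circle (residues modulo $M$) times a line. What forbids this for automata is that the *same* automaton works at every length, so the picture at length $n+p$ is the picture at length $n$, for a fixed $p$. A circle cannot be shrunk into itself again and again by an automorphism. To make this precise we pass to a limit in which "the picture at length $n$" becomes a locally compact group $E$ and the shift by $p$ becomes an automorphism of $E$. Lemma 9.3 is the statement about circles. Before that, the presentation has to be prepared.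

## 6. Writing a cluster label into every letter

For the limit we want this: words that agree from position $g+1$ on represent elements that differ by an element of length about $g$. This can fail. In the sign-first system of Section 1, the words of $x$ and $-x$ agree from position $2$ on, but $x-(-x)=2x$ is long. The remedy is to show that the elements sharing a tail form boundedly many clusters, and to write the number of the cluster into the word.

One device is used repeatedly.

**(Gl) Gluing.** If the runs of a DFA on two accepted words are in the same state after $g$ letters of the first and $g'$ letters of the second, then the first $g$ letters of the first word followed by the second word without its first $g'$ letters form an accepted word.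

For $g\ge n_*$ and a nonempty word $w$ let $F_{g,w}$ be the finite set of $x\in G$ whose word is $uw$ with $|u|=g$.

**Lemma 6.1.** *With $K_2=|Q^0|(K_0^{q_0}+1)$ we have $|F_{g,w}+G_g|\le K_2|G_g|$ for all $g\ge n_*$ and all $w$.*

*Proof.* The purpose is to count the sums $z=x+y$ with $x=uw\in F_{g,w}$, $y\in G_g$. Let $s$ be the state of $M^0$ after the first $g$ columns of $\mathrm{conv}(x,y,z)$. The remaining columns carry $w$ (padded) on the first track, only $\#$ on the second, and the padded tail $t$ of $z$ on the third. We claim that, given $w$, the tail $t$ depends only on $s$, up to trailing $\#$'s. Let $(x',y',z')$ be another such triple with the same $s$ and with tail $t'$. By (Gl), the first $g$ columns of $(x,y,z)$ followed by the remaining columns of $(x',y',z')$ are accepted. The first track of this word is $uw=x$, padded. The second is $y$, padded, since $\ell(y),\ell(y')\le g$. So the third track is a padded word $z''$ with tail $t'$ and $x+y=z''$. Hence $z''=z$ and $t=t'$ up to trailing $\#$'s.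

So $z$ is determined by $s$ and the first $g$ symbols of its padded word. These form an element of $P_g$, or a padded element of $G_g$ if $\ell(z)<g$. By (4.3) there are at most $|Q^0|(|P_g|+|G_g|)\le K_2|G_g|$ possibilities. $\square$

**Step 1: numbering the clusters.** Define greedily $s_1,s_2,\dots\in F_{g,w}$: $s_i$ is the lexicographically least $x\in F_{g,w}$ with $x-s_j\notin G_g-G_g$ for all $j<i$, as long as such $x$ exists. The sets $s_i+G_g$ are pairwise disjoint subsets of $F_{g,w}+G_g$, so by Lemma 6.1 there are at most $K_2$ of them. When the procedure stops, every $x\in F_{g,w}$ has $x-s_i\in G_g-G_g$ for some $i$; let $\kappa_g(x)$ be the least such $i$. For $g<n_*$ put $\kappa_g(x)=1$.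

*Example.* In the sign-first system $G_g=\{|x|\le2^{g-1}-1\}$ for $g\ge1$, and $G_g-G_g=\{|x|\le2^g-2\}$. If $w$ has binary value $W\ge1$, then $F_{g,w}=\{\pm(U+2^{g-1}W):0\le U<2^{g-1}\}$. For $g\ge2$, two elements of equal sign differ by less than $2^{g-1}\le2^g-2$, and two of opposite sign by at least $2^gW>2^g-2$. So there are two clusters, and the label is the sign.

**Step 2: the label is automatic.** The purpose is to see that for each $i\le K_2$ the relation "$\ell(x)>g$ and $\kappa_g(x)=i$" in $(1^g,x)$ is automatic. The following relations are automatic:

- "$\ell(x)=\ell(x')>g$ and $x,x'$ agree at all positions $>g$";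
- "$x-x'\in G_g-G_g$", i.e. $\exists u,v\,(\ell(u),\ell(v)\le g,\ x+v=x'+u)$;
- lexicographic order on words of equal length.

From these, for $g\ge n_*$, "$s$ is the $i$-th greedy element of the set $F_{g,w}$ containing $x$" is first-order definable successively for $i=1,\dots,K_2$, and then so is $\kappa_g(x)=i$. The condition $g\ge n_*$ is regular. Now use (FO).

**Step 3: the new words.** Let $x^+$ be the word over $\Sigma\times\{1,\dots,K_2\}$ of length $\ell(x)$ with letter $(x_{g+1},\kappa_g(x))$ at position $g+1$, for $0\le g<\ell(x)$, where $x_{g+1}$ is the letter of $x$ at position $g+1$. The graph of $x\mapsto x^+$ is first-order definable: the lengths are equal, and for every $g<\ell(x)$ a finite disjunction over the possible letters at position $g+1$ holds. So by (FO) $x\mapsto x^+$ is an automatic, length-preserving function. It is injective, since the first components spell $x$. Its image is regular, and the transported addition is automatic. Again by (FO), $A$ is regular in one presentation if and only if it is regular in the other.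

**We replace $G$ by this presentation.** Lengths have not changed, hence neither have the sets $G_n$, so (4.1), (4.2) (for $n\ge n_*$) and (4.4) hold with the same $c,K_0,n_*$. From now on:

- $L$ is the new domain, $q$ the number of states of a complete DFA for $L$;
- $M$ is a complete DFA with state set $Q$ for $\{\mathrm{conv}(x,y,z)(\#,\#,\#)^j:x+y=z,\ j\ge0\}$ in the new presentation;
- $\Sigma$ is the new alphabet.

**(T)** *If $g\ge n_*$, $\ell(x)=\ell(x')$ and the words of $x,x'$ agree at all positions $>g$, then $x-x'\in G_{g+2c}$.*

If $\ell(x)\le g$, this is (4.1). Otherwise, in the old presentation, $x,x'\in F_{g,w}$ for the same $w$. The new letters at position $g+1$ agree, so $\kappa_g(x)=\kappa_g(x')=i$. Then $x-s_i$ and $x'-s_i$ lie in $G_g-G_g\subseteq G_{g+c}$, and $x-x'\in G_{g+2c}$.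

**Periodicity of reachable states.** Let $S_g\subseteq Q$ be the set of states that $M$ can reach by arbitrary column words of length exactly $g$. Since $S_{g+1}$ is a function of $S_g$ and there are finitely many subsets of $Q$, there are $p\ge1$ and $g_1$ with
$$S_{g+p}=S_g\qquad(g\ge g_1).\tag{6.2}$$
This is the precise form of "the same automaton works at every length".

## 7. Ultrapowers, as far as needed

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. For a set $X$, let ${}^*X$ be the set of sequences in $X$ modulo equality on a set in $\mathcal U$; we regard $X\subseteq{}^*X$ via constant sequences. A subset of ${}^*X$ is *internal* if it is given by a sequence of sets $X_i\subseteq X$: it contains $[x_i]$ if and only if $\{i:x_i\in X_i\}\in\mathcal U$. Functions and relations extend similarly. We use two facts.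

- *Transfer.* First-order statements true for the standard objects remain true for their extensions, with quantifiers over sets or words read as ranging over internal ones. Sets defined by such formulas from internal objects are internal.
- *Countable saturation.* A decreasing sequence, indexed by the standard naturals, of nonempty internal sets has nonempty intersection.

Throughout, $\mathbb N$ and $\mathbb Z$ denote the standard numbers. An element of ${}^*\mathbb N$ is *infinite* if it exceeds every $k\in\mathbb N$; an example is $[0,1,2,3,\dots]$. By transfer, every nonempty internal subset of ${}^*\mathbb N$ has a least element. So the set of infinite numbers is not internal: if $h$ is infinite, so is $h-1$. An internal word has a length in ${}^*\mathbb N$ and letters in the same finite alphabet as before, and automata run on it. Finally, if $\xi$ is a nonstandard real with $|\xi|\le k$ for some $k\in\mathbb N$, then $\mathrm{st}(\xi)$ is the unique real number at infinitesimal distance from $\xi$; we use this in examples only.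

## 8. A locally compact group at an infinite length

The aim of this section is to turn "$G_n$ up to bounded changes of $n$" into one group. For $n\in{}^*\mathbb N$, $G_n=\{x\in{}^*\mathbb Z:\ell(x)\le n\}$ is an internal set. Let $h\in{}^*\mathbb N$ be infinite and put
$$V=\bigcup_{k\in\mathbb N}G_{h+k},\qquad U=\bigcap_{k\in\mathbb N}G_{h-k},\qquad E=V/U,\qquad\pi:V\to E .$$
By (4.1), $U\subseteq V$ are subgroups of ${}^*\mathbb Z$: for instance, if $x,y\in G_{h-k-c}$ for all $k$, then $x-y\in G_{h-k}$ for all $k$. Also $0,1\in U$, since $h-k\ge n_*$. Replacing $h$ by $h\pm k$ with $k\in\mathbb N$ does not change $V$ and $U$.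

*Example.* In the sign-first system, $G_n=\{|x|\le2^{n-1}-1\}$. Here $V$ consists of the $x$ with $|x|\le2^{h+k}$ for some $k\in\mathbb N$, and $U$ of the $x$ with $x/2^h$ infinitesimal. The map $x\mapsto\mathrm{st}(x/2^h)$ identifies $E$ with $\mathbb R$, and $\pi(G_{h+k})$ becomes $[-2^{k-1},2^{k-1}]$.

**Lemma 8.1.** *$E$ is a locally compact Hausdorff abelian group with neighborhood base $\{\pi(G_{h-k}):k\in\mathbb N\}$ at $0$. Each $\pi(G_{h+m})$, $m\in\mathbb Z$, has compact closure. Each compact subset of $E$ lies in some $\pi(G_{h+m})$.*

*Proof.* **Step 1: the topology.** Put $N_k=\pi(G_{h-k})$. These sets contain $0$, decrease with $k$, and satisfy $N_{k+c}-N_{k+c}\subseteq N_k$ by (4.1). On an abelian group such a family is a neighborhood base at $0$ for a unique group topology. It is Hausdorff: if $\pi(x)\in N_k$ for all $k$, then $x\in G_{h-k}+U\subseteq G_{h-k+c}$ for all $k$, so $x\in U$. It is first countable, so by the Birkhoff–Kakutani theorem (a first countable Hausdorff topological group has a compatible left-invariant metric) it is given by an invariant metric. Cauchy sequences and total boundedness for this metric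 are those defined by the neighborhoods $N_k$.

**Step 2: total boundedness of $\pi(G_{h+m})$.** Let $m\in\mathbb Z$, $k\in\mathbb N$, and $a=m+k+c$. If $a\ge0$, transfer of (4.4) with this standard $a$ and with $n=h-k-c$ shows that $G_{h+m}$ is covered by at most $K_0^{a+c}$ translates of $G_{h-k}$ by elements of $G_{h+m}\subseteq V$. If $a<0$, then $G_{h+m}\subseteq G_{h-k}$. So $\pi(G_{h+m})$ is covered by finitely many translates of $N_k$, for each $k$.

**Step 3: completeness of $E$.** Let $(e_i)$ be a Cauchy sequence. It suffices that a subsequence converges, so we may assume $e_{i+1}-e_i\in N_{c(i+2)}$. Write $e_i=\pi(x_i)$. Then $x_{i+1}-x_i\in G_{h-c(i+2)}+U\subseteq G_{h-c(i+1)}$. The internal sets $x_i+G_{h-ci}$ decrease, since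
$$x_{i+1}+G_{h-c(i+1)}\subseteq x_i+G_{h-c(i+1)}+G_{h-c(i+1)}\subseteq x_i+G_{h-ci}.$$
By saturation they have a common element $x$, which lies in $V$. Then $\pi(x)-e_i\in N_{ci}$ for all $i$, so $e_i\to\pi(x)$.

**Step 4: conclusion.** The closure of $\pi(G_{h+m})$ is complete and totally bounded, hence compact. In particular the neighborhood $N_0$ of $0$ has compact closure, and $E$ is locally compact. Finally $\pi(G_{h+m})+N_0\subseteq\pi(G_{h+m+c})$ for $m\ge0$, so $E$ is the increasing union of the interiors of the sets $\pi(G_{h+m})$, and a compact subset lies in one of them. $\square$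

## 9. Self-similarity of $E$

Only (4.1) and (4.4) have entered $E$ so far. Now the periodicity (6.2) and property (T) come in. The aim is an automorphism of $E$ that shifts the filtration by $p$.

**Lemma 9.1.** *There is a topological automorphism $\tau$ of $E$ with $\tau(\pi(G_{h+k}))=\pi(G_{h+k+p})$ for all $k\in\mathbb Z$.*

*Proof.* For $x\in V$ let $\mathrm{tail}_h(x):\mathbb Z\to\Sigma\cup\{\#\}$ send $i$ to the letter of $x$ at position $h+i$, or to $\#$ if $h+i>\ell(x)$. So the tail remembers the letters at standard distance from position $h$. Let
$$D_h=\{(\mathrm{tail}_h(x),\mathrm{tail}_h(y),\mathrm{tail}_h(z)):x,y,z\in V,\ x+y=z\},\qquad W_h=\{\mathrm{tail}_h(x):x\in V\}.$$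
$W_h$ is the first projection of $D_h$ (take $y=0$). The plan: show that the addition law $D_h$ of tails is the same at $h$ and at $h+p$; show that tails determine elements of $E$; then let $\tau$ reread a tail at $h$ as a tail at $h+p$.

**Step 1: $D_h=D_{h+p}$, hence $W_h=W_{h+p}$.** Let $x+y=z$ in $V$ with all lengths at most $h+m$, $m\in\mathbb N$. Pad $\mathrm{conv}(x,y,z)$ with $(\#,\#,\#)$ columns to length $h+m$; it is accepted by $M$. Let $k\in\mathbb N$. After the first $h-k$ columns the state is some $s\in S_{h-k}=S_{h-k+p}$, by transfer of (6.2), as $h-k\ge g_1$. So some internal column word of length $h+p-k$ leads to $s$. Follow it by the columns of $(x,y,z)$ at positions $h-k+1,\dots,h+m$. The result is accepted, so it represents $x'+y'=z'$ with lengths at most $h+p+m$, where the column at position $h+p+i$ equals the column of $(x,y,z)$ at $h+i$ for $-k<i\le m$. For each $k$, the set of all triples $(x',y',z')$ with these properties is internal and nonempty, and these sets decrease with $k$. By saturation one triple works for all $k\in\mathbb N$. Its $\mathrm{tail}_{h+p}$'s are the $\mathrm{tail}_h$'s of $x,y,z$ (for $i>m$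 all entries are $\#$). So $D_h\subseteq D_{h+p}$. For the reverse inclusion, start from a sum $x+y=z$ with lengths at most $h+p+m$; the state after $h+p-k$ columns lies in $S_{h+p-k}=S_{h-k}$, so the beginning can be replaced by a column word of length $h-k$, and saturation finishes as before.

**Step 2: the map $e_h:W_h\to E$, $\mathrm{tail}_h(x)\mapsto\pi(x)$, is well defined and onto.** Ontoness is clear. Let $\mathrm{tail}_h(x)=\mathrm{tail}_h(x')$. The tail is constantly $\#$ (call this tail $w_\#$) if and only if $\ell(x)<h-k$ for all $k\in\mathbb N$, i.e. if and only if $x\in U$. In that case $x,x'\in U$ and $\pi(x)=\pi(x')=0$. Otherwise there is a last $i_0\in\mathbb Z$ with a letter $\ne\#$, since the tail is $\#$ for all large $i$. Then $\ell(x)=\ell(x')=h+i_0$, and for each $k\in\mathbb N$ the words of $x$ and $x'$ agree at all positions $>h-k$. By transfer of (T), $x-x'\in G_{h-k+2c}$ for all $k$, so $x-x'\in U$. The same applies to $e_{h+p}:W_{h+p}\to E$, because $h$ and $h+p$ define the same $V,U,E$.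

**Step 3: definition of $\tau$.** Put $\tau(e_h(w))=e_{h+p}(w)$ for $w\in W_h=W_{h+p}$. We check the required properties.

- *Well defined.* Suppose $e_h(w)=e_h(w')$, $w=\mathrm{tail}_h(x)$, $w'=\mathrm{tail}_h(x')$. Then $x'-x\in U$, so $x+(x'-x)=x'$ gives $(w,w_\#,w')\in D_h=D_{h+p}$. Hence there are $y+v=y'$ in $V$ with $\mathrm{tail}_{h+p}$'s $w,w_\#,w'$. Then $v\in U$, and $e_{h+p}(w)=\pi(y)=\pi(y')=e_{h+p}(w')$.
- *Homomorphism.* If $x_1+x_2=x_3$ in $V$ have $\mathrm{tail}_h$'s $w_1,w_2,w_3$, then $(w_1,w_2,w_3)\in D_{h+p}$, so $e_{h+p}(w_1)+e_{h+p}(w_2)=e_{h+p}(w_3)$.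
- *Inverse.* Exchanging the roles of $h$ and $h+p$ gives a well-defined inverse map.
- *Filtration.* $\ell(x)\le h+k$ if and only if $\mathrm{tail}_h(x)$ is $\#$ at all $i>k$, and likewise for $h+p$. So $\tau(\pi(G_{h+k}))=\pi(G_{h+p+k})$.

Thus $\tau$ and $\tau^{-1}$ map neighborhood bases at $0$ to neighborhood bases at $0$, and $\tau$ is a homeomorphism. $\square$

*Example.* In the sign-first system (normalized as in Section 6, with the same lengths) $E=\mathbb R$ and $\tau$ is a continuous automorphism of $\mathbb R$ taking $[-2^{k-1},2^{k-1}]$ to $[-2^{k+p-1},2^{k+p-1}]$, so $\tau$ is multiplication by $2^p$ or $-2^p$.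

We now recall two textbook theorems (Hewitt–Ross, *Abstract Harmonic Analysis I*).

**(9.2)** In a locally compact group the identity component is the intersection of all open subgroups (7.8). A connected locally compact abelian group is topologically isomorphic to $\mathbb R^d\times C$ with $C$ compact (9.14).

**Lemma 9.3.** *The identity component $E_0$ of $E$ has no nontrivial compact subgroup.*

*Proof.* $E_0$ is a closed subgroup, so it is locally compact, and $E_0\cong\mathbb R^d\times C$ with $C$ compact by (9.2). A compact subgroup of $E_0$ projects to a compact subgroup of $\mathbb R^d$, which is trivial. So $C$ is the largest compact subgroup of $E_0$. Since $\tau(E_0)=E_0$, also $\tau(C)=C$. By Lemma 8.1, $C\subseteq\pi(G_{h+m})$ for some $m$. Hence $C=\tau^{-l}(C)\subseteq\pi(G_{h+m-lp})$ for all $l\in\mathbb N$. These sets shrink to $\{0\}$, as $E$ is Hausdorff, so $C=\{0\}$. $\square$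

## 10. Intervals grow at a bounded rate

**Proposition 10.1.** *There is an integer $B\ge2$ with $J_{n+1}\le BJ_n$ for all $n\ge n_*$.*

*Proof.* **Step 1: an infinite jump.** Suppose the ratios $J_{n+1}/J_n$ are unbounded. Then for every $k\in\mathbb N$ there is $n\ge\max(k,n_*)$ with $J_{n+1}\ge kJ_n$. By transfer, applied to an infinite $\kappa$, there is an infinite $h\ge\kappa$ with $J_{h+1}\ge\kappa J_h$. Use Sections 8 and 9 with this $h$. Let
$$M_0=\{j\in{}^*\mathbb Z:\ |j|\le kJ_h\text{ for some }k\in\mathbb N\},$$
a subgroup of ${}^*\mathbb Z$. Every $0\le j\in M_0$ has $j<J_{h+1}$, so $j\in G_{h+1}$. By (4.1), $M_0\subseteq G_{h+1+c}\subseteq V$.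

**Step 2: $\pi(M_0)\subseteq E_0$.** The reason is that one can walk through $M_0$ in steps of $1$, and $1\in U$ is invisible in $E$. By (9.2) it suffices to show $\pi(M_0)\subseteq O$ for every open subgroup $O$ of $E$. Let $H=\pi^{-1}(O)$, a subgroup of $V$ containing $U$, and containing $G_{h-k}$ for some $k\in\mathbb N$. To argue by a least element we need an internal set. As in Step 2 of Lemma 8.1, cover $G_{h+1}\subseteq\bigcup_{i=1}^r(x_i+G_{h-k})$ with $r\in\mathbb N$, $x_i\in V$. An element of $x_i+G_{h-k}$ lies in $H$ if and only if $x_i\in H$. So
$$G_{h+1}\cap H=G_{h+1}\cap\bigcup_{i:\,x_i\in H}(x_i+G_{h-k})$$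
is internal, being built from finitely many internal sets. Suppose $0\le j\in M_0$ and $j\notin H$. The internal set $\{i\in[0,j]:i\notin G_{h+1}\cap H\}$ contains $j$, so it has a least element $i_0$, and $i_0\ge1$ because $0\in G_{h+1}\cap H$. Then $i_0-1\in H$ and $1\in U\subseteq H$, so $i_0\in H$. Also $i_0\in[0,j]\subseteq G_{h+1}$ by Step 1. This contradicts the choice of $i_0$. So all nonnegative elements of $M_0$ lie in $H$, and therefore $M_0\subseteq H$.

**Step 3: contradiction.** The closure of $\pi(M_0)$ is a subgroup, lies in the closed set $E_0$, and is contained in the compact closure of $\pi(G_{h+1+c})$. It is a compact subgroup of $E_0$, hence trivial by Lemma 9.3. But $J_h\in M_0$ and $J_h\notin G_h\supseteq U$, so $\pi(J_h)\ne0$. Contradiction. $\square$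

*What happens for the sets of Section 5.* Take an infinite stage $k$ and $h$ with $G_h=H_{k-1}$, and form $V,U,E$ as before. Here $J_h=M/4+1$, so $M_0$ consists of the $j$ with $|j|\le iM$ for some $i\in\mathbb N$. The homomorphism $M_0\to\mathbb R/\mathbb Z$, $j\mapsto\mathrm{st}(j/M)$, is onto. An element $j\in M_0$ lies in $U$ if and only if for each $l\in\mathbb N$ it lies in $H_{k-l}$, i.e. is within $2^{-l-1}M$ of a multiple of $M$; the condition on $b$ is automatic, since here $b$ is bounded by a standard number. This means $\mathrm{st}(j/M)\in\mathbb Z$. So $\pi(M_0)\cong\mathbb R/\mathbb Z$ is the circle we saw, and what these sets lack is the automorphism $\tau$.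

From here on everything is standard. The next proposition says that $G_n$ is an interval up to a bounded shift of $n$.

**Proposition 10.2.** *There is $s_1\in\mathbb N$ such that for all $n\ge n_*$*
$$(-J_n,J_n)\cap\mathbb Z\subseteq G_{n+c},\qquad G_n\subseteq(-J_{n+s_1},J_{n+s_1}).$$

*Proof.* For the first inclusion, $[0,J_n)\subseteq G_n$ and $-x=0-x$; use (4.1).

For the second, the idea is that one long element $x\in G_n$, multiplied by doubling and filled up by an interval, produces a long interval, and intervals cannot grow fast. Let $0<x\in G_n$, and let $n'\ge n$ be least with $J_{n'}>x$. Suppose $s=n'-n>0$; then $J_{n'-1}\le x$. Let $t=\lfloor s/c\rfloor$. By (4.1) and induction on $i$, $jx\in G_{n+ci}$ for $1\le j\le2^i$. So $jx\in G_{n'}$ for $0\le j\le2^t$. Also $[0,x]\subseteq G_{n'}$. Every $y\in[0,2^tx]$ is $jx+i$ with $0\le j\le2^t$, $0\le i<x$, so $y\in G_{n'+c}$. Hence $J_{n'+c}>2^tx$, and by Proposition 10.1 (note $n'-1\ge n\ge n_*$)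
$$2^tJ_{n'-1}\le2^tx<J_{n'+c}\le B^{c+1}J_{n'-1}.$$
So $t<(c+1)\log_2B$, and $s<c(t+1)\le s_0:=\lceil c((c+1)\log_2B+1)\rceil$. Thus $x<J_{n'}\le J_{n+s_0}$, and this holds for $s=0$ as well. If $0>x\in G_n$, then $-x\in G_{n+c}$, so $|x|<J_{n+c+s_0}$. Put $s_1=c+s_0$. $\square$

Consequently, if $\ell(x)=n$ and $n-1-c\ge n_*$, then
$$J_{n-1-c}\le|x|<J_{n+s_1}.\tag{10.3}$$
The left inequality holds because $x\notin G_{n-1}\supseteq(-J_{n-1-c},J_{n-1-c})\cap\mathbb Z$.

## 11. The cancellation test decides the sign

We can now carry out Section 3. Put
$$m=s_1+c+1,\qquad R=B^{q+s_1+c+2},\qquad N=RB^{m-1}+1,\qquad N'=NR,$$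
and define
$$\mathrm{Opp}(1^n,x,y)\iff\exists\,1\le a\le N,\ 1\le b\le N':\ \ell(ax+by)\le n-m .$$
For fixed $a,b$ the map $(x,y)\mapsto ax+by$ is a repeated sum, so $\mathrm{Opp}$ is a finite disjunction of automatic relations and is automatic by (FO). (For $n<m$ it is false.)

**Claim 11.1.** *If $n\ge n_1:=n_*+m+c+1$ and $\ell(x),\ell(y)\in[n,n+q+1]$, then $x,y\ne0$, and $\mathrm{Opp}(1^n,x,y)$ holds if and only if $x,y$ have opposite signs.*

*Proof.* Let $J=J_{n-1-c}$. By (10.3), monotonicity of $J_n$ and Proposition 10.1,
$$J\le|x|,|y|<J_{n+q+1+s_1}\le B^{q+s_1+c+2}J=RJ .$$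
In particular $x,y\ne0$.

*Same sign.* Then $|ax+by|\ge2J$ for all $a,b\ge1$, while $G_{n-m}\subseteq(-J_{n-m+s_1},J_{n-m+s_1})=(-J,J)$ by Proposition 10.2 ($n-m\ge n_*$, and $n-m+s_1=n-1-c$). So $\mathrm{Opp}$ fails.

*Opposite signs.* Let $\rho=|x|/|y|\in(1/R,R)$. By Dirichlet's approximation theorem there are $1\le a\le N$ and $b\in\mathbb Z$ with $|a\rho-b|<1/N$. Since $N>R$, we have $a\rho>1/R>1/N$, hence $b>0$, so $b\ge1$. Also $b<NR+1/N$, so $b\le NR=N'$. Then
$$|ax+by|=\bigl|a|x|-b|y|\bigr|=|y|\,|a\rho-b|<\frac{RJ}N<\frac J{B^{m-1}}\le J_{n-m-c},$$
where the last step is Proposition 10.1 applied $m-1$ times from $n-m-c\ge n_*$ to $n-1-c$. So $ax+by\in G_{n-m}$ by Proposition 10.2, and $\mathrm{Opp}$ holds. $\square$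

**Proof of Theorem A.** **Step 1: reference words.** We need one element of each approximate length, chosen automatically. $L$ is infinite and regular. A shortest word of $L$ of length $\ge n$ has length at most $n+q$; otherwise one could cut out a loop of length at most $q$ and get a shorter word of length $\ge n$. Let $e_n$ be the lexicographically least among the shortest words of $L$ of length $\ge n$. By (FO), $1^n\mapsto e_n$ is automatic, and $\ell(e_n)\in[n,n+q]$. For $n\ge n_1$ we have $e_n\ne0$; let $\sigma_n\in\{+1,-1\}$ be its sign.

**Step 2: the signs $\sigma_n$ are eventually periodic.** For $n\ge n_1$, $\ell(e_n),\ell(e_{n+1})\in[n,n+q+1]$, so by Claim 11.1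
$$\sigma_{n+1}=-\sigma_n\iff\mathrm{Opp}(1^n,e_n,e_{n+1}).$$
By (FO) the right-hand side is a regular condition on $1^n$, hence eventually periodic in $n$, say with period $p'$. So for large $n$ the quotient $\sigma_{n+p'}/\sigma_n$ is constant: it is $(-1)$ to the number of sign changes in a full period. Hence $\sigma_{n+2p'}=\sigma_n$ for large $n$, and $\{1^n:n\ge n_1,\ \sigma_n=+1\}$ is regular.

**Step 3: the sign of $x$.** Let $\ell(x)=n\ge n_1$. Claim 11.1 for $x$ and $e_n$ gives
$$x>0\iff\bigl(\sigma_n=+1\wedge\neg\mathrm{Opp}(1^n,x,e_n)\bigr)\vee\bigl(\sigma_n=-1\wedge\mathrm{Opp}(1^n,x,e_n)\bigr).$$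
This is a regular condition on $x$ by (FO), and only finitely many $x$ have $\ell(x)<n_1$. So $A$ is regular in the normalized presentation, and by Section 6 in the original one. Finally, $x<y\Leftrightarrow\exists u\,(u\in A\wedge x+u=y)$ is automatic by (FO). $\blacksquare$

## 12. The absolute value is exponential in the length

We prove Theorem B. Lengths are the same in the original and in the normalized presentation, so we work in the latter. Let $f(n)=|G_n|$. The plan is to show that $\log f$ is additive up to a bounded error. For $n\ge n_*$ let $T(n,m)$ be the number of words $w$, possibly empty, with $|w|\le m$ and $uw\in L$ for some $|u|=n$. If $m\ge q$, then $T(n,m)\ge1$, since $L$ has a word of length in $[n,n+q]$.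

**Step 1: $f(n+m)\le2K_0^{2c}\,T(n,m)f(n)$ for $n\ge n_*$, $m\ge q$.** $G_{n+m}$ is the union of $G_{n-1}$ and, for each such $w$, the set of elements of length $n+|w|$ with tail $w$ after position $n$. By (T), each of the latter sets lies in a translate of $G_{n+2c}$, and $|G_{n+2c}|\le K_0^{2c}f(n)$ by (4.2). So $f(n+m)\le(1+T(n,m))K_0^{2c}f(n)$, and $T(n,m)\ge1$.

**Step 2: $T(n,m)f(n)\le|Q|K_0^c\,f(n+m)$ for $n\ge n_*$.** For each such $w$ choose $x_w$ of length $n+|w|$ with tail $w$ after position $n$. Then $x_w+G_n\subseteq G_{n+m+c}$. We claim that a given $z$ lies in at most $|Q|$ of these sets. Let $x_w+y=z=x_{w'}+y'$ with $y,y'\in G_n$, and suppose that the runs of $M$ on $\mathrm{conv}(x_w,y,z)$ and $\mathrm{conv}(x_{w'},y',z)$ are in the same state after $n$ columns. By (Gl) the first $n$ columns of the former followed by the rest of the latter are accepted. The second track is $y$, padded, since $\ell(y),\ell(y')\le n$; the third track is $z$; the first is a word $x''$ with tail $w'$ after position $n$. So $x''+y=z$, hence $x''=x_w$ and $w=w'$. This proves the claim. Counting gives $T(n,m)f(n)\le|Q|f(n+m+c)\le|Q|K_0^cf(n+m)$.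

**Step 3: approximate multiplicativity.** Write $\asymp$ for equality up to bounded factors independent of $n,m$. Steps 1 and 2 give $f(n+m)\asymp f(n)T(n,m)$ for $n\ge n_*$, $m\ge q$. Now $T(n,m)$ depends on $n$ only through the set of states of the DFA for $L$ reachable by words of length $n$. This set determines the next one, so it is eventually periodic in $n$. Hence for large $n$ we have $T(n,m)=T(r,m)$ with some $r\ge n_*$ from a fixed finite set. For $m\ge\max(q,n_*)$,
$$T(r,m)\asymp f(r+m)/f(r)\asymp f(m),$$
because $f(m)\le f(r+m)\le K_0^rf(m)$ and $r$ takes finitely many values. So there are $n_2\ge1$ and $\lambda$ such that $a=\log f$ satisfies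
$$|a(n+m)-a(n)-a(m)|\le\lambda\qquad(n,m\ge n_2).$$

**Step 4: $f(n)\asymp\theta^n$.** By induction, $|a(kn)-ka(n)|\le(k-1)\lambda$ for $k\ge1$, $n\ge n_2$. Dividing by $kn$, and exchanging the roles of $k$ and $n$, we get
$$\left|\frac{a(n)}n-\frac{a(k)}k\right|\le\frac\lambda n+\frac\lambda k\qquad(n,k\ge n_2).$$
So $a(n)/n$ converges to some $\alpha$. Letting $k\to\infty$, $|a(n)-\alpha n|\le\lambda$. Thus $f(n)\asymp\theta^n$ with $\theta=e^\alpha$.

**Step 5: from $f$ to absolute values.** By Propositions 10.2 and 10.1, $J_n\le f(n)\le2J_{n+s_1}\le2B^{s_1}J_n$, so $J_n\asymp\theta^n$. Since $[0,2J_n-2]\subseteq G_n+G_n\subseteq G_{n+c}$, we have $J_{n+c}-1\ge2(J_n-1)$. As $J_n-1\ge1$, iteration gives $J_{n+ck}-1\ge2^k$, so $\theta\ge2^{1/c}>1$. Now (10.3) gives $|x|\asymp\theta^{\ell(x)}$ for all $x$ with $\ell(x)$ large, and the finitely many remaining $x\ne0$ only affect $C$. $\blacksquare$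

## 13. Finite summands, and the Gaussian integers in base $-2+i$

**Proof of Theorem C(i).** The idea is to multiply by a number that kills $F$. Let $N=|F|$. The set $NG=\{Nx:x\in G\}$ is first-order definable, hence regular, and $NG\cong\mathbb Z$ is fully automatic under the restricted addition. Since $\varphi(Nx)=N\varphi(x)$, $\varphi$ is nonzero on the infinite cyclic group $NG$, hence injective there. So $\{y\in NG:\varphi(y)>0\}$ is the set of positive elements of $NG$ for one of the two isomorphisms $NG\cong\mathbb Z$, and it is regular by Theorem A. Since $\varphi(x)>0\iff\varphi(Nx)>0$ and $x\mapsto Nx$ is automatic, (FO) gives the claim. $\blacksquare$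

For part (ii), recall that a translation-invariant total order on an abelian group is given by its positive cone $P$, the set of elements greater than $0$: $P+P\subseteq P$, and the nonzero elements are the disjoint union of $P$ and $-P$.

**Proof of Theorem C(ii), case $d=2$.** We imitate Section 1 with $\mathbb Z[i]\cong\mathbb Z^2$ and $b=-2+i$, so $b^2+4b+5=0$ and $|b|=\sqrt5$.

**Step 1: the expansions.** Every Gaussian integer $\ne0$ has a unique expansion $\sum_{j<k}x_jb^j$ with $x_j\in\{0,\dots,4\}$, $x_{k-1}\ne0$ (Kátai–Szabó, *Canonical number systems for complex integers*, Acta Sci. Math. 37 (1975)). For example, $-1=4+4b+b^2$. Here is an argument. As $i=b+2$ and $-1=4+4b+b^2$, every $z\in\mathbb Z[i]$ is a polynomial in $b$ with coefficients $c_j\in\mathbb N$. Multiplying $b^2+4b+5$ by $b-1$ gives $5=b+3b^2+b^3$. Write $c_0=5e+d_0$ with $0\le d_0\le4$. Then $z=d_0+bz_1$, where $z_1$ is a polynomial in $b$ with natural coefficients whose sum is $\sum c_j-d_0$, because $1+3+1=5$. Iterating gives digits $d_0,d_1,\dots$ and elements $z_1,z_2,\dots$ with nonincreasing coefficient sums. From some $k$ on these sums are constant,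 so the digits are $0$ and $z_k=b^jz_{k+j}$ for all $j$. An element divisible by all powers of $b$ is $0$, so $z_k=0$ and the expansion is finite. For uniqueness: if $b$ divides a difference of two digits, then, taking norms, $5$ divides the square of this difference, so the digits are equal; cancel the lowest digit, divide by $b$, and repeat.

**Step 2: a fully automatic group.** Represent $\sum_{j<k}x_jb^j$ by the word $x_0x_1\cdots x_{k-1}$, and $0$ by the empty word. The domain is regular. With padding read as digit $0$, the equation $\sum_j(x_j+y_j-z_j)b^j=0$ is checked by carries $\gamma_0=0$, $\gamma_{j+1}=(\gamma_j+x_j+y_j-z_j)/b$, which must lie in $\mathbb Z[i]$, with final carry $0$. Indeed $b^j\gamma_j$ is the partial sum over places below $j$; if the whole sum is $0$, this partial sum is minus the rest, which is divisible by $b^j$. As $|x_j+y_j-z_j|\le8$, induction gives $|\gamma_j|\le8/(\sqrt5-1)$, so finitely many carries occur, and addition is automatic.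

**Step 3: a positive cone lies in a half-plane.** Suppose $P$ is a regular positive cone in $\mathbb Z[i]$. Then $0$ is not in the convex hull of $P$: a real relation $\sum t_jp_j=0$ with $p_j\in P$ and all $t_j>0$ is a solution of a linear system with rational coefficients. Rational solutions are dense in the solution space, so there is one with all $t_j$ positive rational, hence one with all $t_j$ positive integers, and this would give $0\in P$. So there is a nonzero $\mathbb R$-linear $\lambda:\mathbb C\to\mathbb R$ with $\lambda\ge0$ on $P$. If $\lambda(z)>0$ for some $z\in\mathbb Z[i]$, then $z\in P$, since otherwise $-z\in P$ and $\lambda(-z)\ge0$.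

**Step 4: regularity makes the half-plane invariant under a power of $b$.** For $z\ne0$ the word of $b^kz$ is $0^k$ followed by the word of $z$. In a DFA for $P$ the words $0^{k_0}$ and $0^{k_0+r}$ lead to the same state for some $k_0\ge0$, $r\ge1$. Hence $y\in P\iff b^ry\in P$ for all $0\ne y\in b^{k_0}\mathbb Z[i]$. With Step 3, for $y\in b^{k_0}\mathbb Z[i]$, $\lambda(y)>0$ implies $\lambda(b^ry)\ge0$. The directions of elements of the lattice $b^{k_0}\mathbb Z[i]$ are dense in the circle. So if $v\in\mathbb C$ has $\lambda(v)>0$, choose lattice elements $y_n$ with $y_n/|y_n|\to v/|v|$; then $\lambda(y_n)>0$ for large $n$, so $\lambda(b^ry_n/|y_n|)\ge0$, and in the limit $\lambda(b^rv)\ge0$.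

**Step 5: contradiction.** So rotation by $\arg b^r$ maps an open half-plane bounded by a line through $0$ into its closure. Therefore this rotation is trivial, $b^r$ is a positive real number, and $(b/\bar b)^r=1$. But $b/\bar b=(-2+i)^2/5=(3-4i)/5$ has minimal polynomial $X^2-\frac65X+1$ over $\mathbb Q$. So it is not an algebraic integer, and not a root of unity. This contradiction settles $d=2$.

**Case $d>2$.** Take the direct product of this presentation with $d-2$ copies of a standard (signed binary-word) presentation of $\mathbb Z$, words being convolutions of components; it is a fully automatic group isomorphic to $\mathbb Z^d$. If it had a regular positive cone $P$, then $\{z\in\mathbb Z[i]:(z,0,\dots,0)\in P\}$ would be a positive cone in $\mathbb Z[i]$, regular by (FO), contradicting the case $d=2$. $\blacksquare$
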